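\title{Monochromatic triangle decompositions and Tur\'an graphs}

\begin{abstract}
Color the edges of an $n$-vertex graph with $k$ colors and partition them into single edges and monochromatic triangles, using as few parts as possible. We prove that in the worst case the number of parts is exactly the Tur\'an number $t_m(n)$, where $m=R_k(3)-1$ and $R_k(3)$ is the $k$-color Ramsey number of the triangle, for all $k\ge1$ and all $n\ge1$. This confirms a conjecture posed for $k\ge4$ and $n\ge R_k(3)$. The colors enter only through the fact that every clique of order $m+1$ contains a monochromatic triangle, and we prove the bound for any family of triangles with this property, by vertex deletion and a random ordering argument that rests on the Tutte--Berge formula. We determine all cases of equality in the general bound. It follows that the Tur\'an graph is the only extremal graph for the coloring problem when $n\ge 3m$, and for every $n$ when $k=2,3$.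
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple. Let $k\ge1$ be an integer and let $G$ and $H$ be graphs. A \emph{$k$-edge-coloring} of $G$ assigns one of $k$ colors to each edge, with no further condition. Given such a coloring, a \emph{monochromatic $H$-decomposition} of $G$ is a partition of $E(G)$ into parts, each of which is a single edge or the edge set of a monochromatic copy of $H$. Let $\phi_k(G,H)$ be the smallest number $\phi$ such that every $k$-edge-coloring of $G$ admits a monochromatic $H$-decomposition with at most $\phi$ parts; thus $\phi_k(G,H)$ is the maximum, over all colorings, of the minimum number of parts. Put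
\[
\phi_k(n,H)=\max\{\phi_k(G,H): G \text{ is a graph on } n \text{ vertices}\}.
\]

A graph needs many parts if it has many edges and, in some coloring, few edge-disjoint monochromatic copies of $H$. The first graphs to try are those that can be colored with no monochromatic copy at all. Two standard objects describe them when $H=K_r$. The \emph{Ramsey number} $R_k(r)$ is the smallest $N$ such that every $k$-edge-coloring of $K_N$ contains a monochromatic $K_r$; we shall use the values $R_1(3)=3$, $R_2(3)=6$ and $R_3(3)=17$. The \emph{Tur\'an graph} $T_m(n)$ is the complete $m$-partite graph on $n$ vertices whose parts have sizes $\lfloor n/m\rfloor$ or $\lceil n/m\rceil$, and $t_m(n)$ is its number of edges; for $n\le m$ it is $K_n$. Tur\'an's theorem says that an $n$-vertex graph with no $K_{m+1}$ has at most $t_m(n)$ edges.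

Let $r\ge3$ and $m=R_k(r)-1$. Take a $k$-edge-coloring of $K_m$ on the vertex set $\{1,\dots,m\}$ with no monochromatic $K_r$, and give every edge of $T_m(n)$ between the $i$th and the $j$th part the color of $ij$. The vertices of a clique of $T_m(n)$ lie in distinct parts, so a monochromatic $K_r$ in $T_m(n)$ would give one in $K_m$. Hence every decomposition consists of single edges, and
\begin{equation}\label{eq:lower}
\phi_k(n,K_r)\ge \phi_k(T_m(n),K_r)= t_m(n),\qquad m=R_k(r)-1 .
\end{equation}
No colored graph without a monochromatic $K_r$ does better, since it contains no $K_{m+1}$ and so has at most $t_m(n)$ edges. The natural guess is that equality holds in \eqref{eq:lower}: edges added beyond the Tur\'an number should create enough monochromatic cliques to pay for themselves.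

For triangles the guess can be made quantitative. A decomposition that uses $j$ triangles has $e(G)-2j$ parts. So equality in \eqref{eq:lower} for $r=3$ means that a $k$-edge-colored graph with $t_m(n)+s$ edges always contains at least $s/2$ edge-disjoint monochromatic triangles. Already for one color, where $m=2$, there is no room to spare: $K_4$ has $6=t_2(4)+2$ edges and no two edge-disjoint triangles, and $K_5$ has $10=t_2(5)+4$ edges and no three edge-disjoint triangles (three would leave exactly one edge, although every vertex keeps an even degree).

Liu and Sousa proved that $\phi_k(n,K_3)=t_{R_k(3)-1}(n)+o(n^2)$ for all $k\ge2$, and that $\phi_2(n,K_3)=t_5(n)$ and $\phi_3(n,K_3)=t_{16}(n)$ for all sufficiently large $n$. Conjecture~2 of \cite{CIM} states that $\phi_k(n,K_3)=t_{R_k(3)-1}(n)$ for $k\ge4$ and $n\ge R_k(3)$. We prove this, with no restriction on $k$ or $n$.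

\begin{theorem}\label{thm:value}
For all $k\ge1$ and $n\ge1$,
\[
\phi_k(n,K_3)=t_{R_k(3)-1}(n).
\]
\end{theorem}

With $m=R_k(3)-1$, call an $n$-vertex graph $G$ \emph{extremal} if $\phi_k(G,K_3)=t_m(n)$. The graph $T_m(n)$ is extremal by \eqref{eq:lower}, and $K_4$ and $K_5$ show that for $k=1$ it need not be the only one.

\begin{theorem}\label{thm:unique}
Let $k\ge1$ and $m=R_k(3)-1$.
\begin{enumerate}
\item[(1)] If $n\ge3m$, then $T_m(n)$ is the only extremal graph on $n$ vertices.
\item[(2)] The graph $T_m(n)$ is the only extremal graph for every $n$ if and only if no $k$-edge-coloring of $K_{m+2}$ has as its monochromatic triangles exactly the four triangles of a single monochromatic $K_4$.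
\item[(3)] For $k=2,3$ there is no such coloring. So $T_5(n)$, respectively $T_{16}(n)$, is the only extremal graph for all $n\ge1$.
\end{enumerate}
\end{theorem}

Both theorems follow from statements about uncolored graphs with a distinguished family of triangles, which we formulate in Section~\ref{sec:systems}. Sections~\ref{sec:delete} and~\ref{sec:random} prove the upper bound, Section~\ref{sec:equality} determines the cases of equality, and Section~\ref{sec:colorings} returns to colorings.

\section{Triangle systems}\label{sec:systems}

A \emph{triangle system} is a pair $(G,\mathcal T)$ of a graph $G$ and a set $\mathcal T$ of triangles of $G$, called \emph{members}. Let $\nu(G,\mathcal T)$ be the maximum number of pairwise edge-disjoint members, and put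
\[
f(G,\mathcal T)=e(G)-2\nu(G,\mathcal T),
\]
the minimum number of parts in a partition of $E(G)$ into single edges and members. A subgraph $G'\subseteq G$ always carries the members all of whose edges lie in $G'$, and we write $\nu(G')$ and $f(G')$ for the resulting system. A set of vertices is \emph{good} if it is a clique of $G$ that contains no member. The system has \emph{property $(P_m)$} if every $K_{m+1}$ in $G$ contains a member. Subsets of good sets are good, so $(P_m)$ says that good sets have at most $m$ vertices. The property passes to subgraphs, because a clique of $G'$ is a clique of $G$ and a member inside it has its edges in $G'$.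

\begin{theorem}\label{thm:bound}
Let $m\ge1$ and let $(G,\mathcal T)$ be a triangle system on $n$ vertices with property $(P_m)$. Then $e(G)-2\nu(G,\mathcal T)\le t_m(n)$.
\end{theorem}

For $\mathcal T=\emptyset$ property $(P_m)$ says that $G$ has no $K_{m+1}$, and the theorem is Tur\'an's bound.

\begin{proof}[Proof of Theorem~\ref{thm:value}]
Let $m=R_k(3)-1$. The lower bound is \eqref{eq:lower}. Given a $k$-edge-colored graph $G$ on $n$ vertices, let $\mathcal T$ be its set of monochromatic triangles. Every $K_{m+1}=K_{R_k(3)}$ in $G$ contains a monochromatic triangle, so $(P_m)$ holds, and the minimum number of parts is $f(G,\mathcal T)\le t_m(n)$ by Theorem~\ref{thm:bound}.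
\end{proof}

The examples $K_4$ and $K_5$, with all their triangles as members, can be planted inside larger Tur\'an graphs. We have $f(K_4)=6-2=e(K_{2,2})$ and $f(K_5)=10-4=e(K_{2,3})$, and in both the largest good set has two vertices, as in a complete bipartite graph. So two parts of sizes $2,2$ or $2,3$ may be merged into a clique without changing $f$ or destroying $(P_m)$.

\begin{definition}\label{def:block}
A triangle system $(G,\mathcal T)$ on $n$ vertices has \emph{$m$-block form} if $V(G)$ is partitioned into nonempty \emph{blocks} such that
\begin{enumerate}
\item[(B1)] vertices in different blocks are adjacent;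
\item[(B2)] each block is an independent set (an \emph{independent block}) or a clique of order $4$ or $5$ (a \emph{clique block});
\item[(B3)] $\mathcal T$ is the set of all triangles that lie inside a clique block;
\item[(B4)] when each clique block of order $4$ is split into sets of sizes $2,2$ and each clique block of order $5$ into sets of sizes $2,3$, these sets and the independent blocks form exactly $m$ sets, the \emph{cells}, of sizes $\lfloor n/m\rfloor$ or $\lceil n/m\rceil$.
\end{enumerate}
\end{definition}

To verify the condition on sizes in (B4) it suffices to know that all $m$ cell sizes lie in $\{a,a+1\}$ for some integer $a$: their average is $n/m$, so either they all equal $n/m$ or $a<n/m<a+1$. A system in $m$-block form without clique blocks is $(T_m(n),\emptyset)$.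

\begin{theorem}\label{thm:equality}
Let $m\ge2$ and $n\ge m$, and let $(G,\mathcal T)$ be a triangle system on $n$ vertices with property $(P_m)$. Then $f(G,\mathcal T)=t_m(n)$ if and only if $(G,\mathcal T)$ has $m$-block form. In particular, for $n\ge3m$ equality holds only for $G=T_m(n)$ and $\mathcal T=\emptyset$, and the bound $3m$ is best possible for every $m\ge2$.
\end{theorem}

\section{Deleting a vertex}\label{sec:delete}

We prove Theorem~\ref{thm:bound} by induction on $n$. Removing a vertex from a largest part of $T_m(n)$ leaves $T_m(n-1)$ and destroys $n-\lceil n/m\rceil$ edges, so
\begin{equation}\label{eq:turan}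
t_m(n)=t_m(n-1)+n-\lceil n/m\rceil\qquad(n\ge1).
\end{equation}
We therefore need a vertex whose removal lowers $f$ by at most $n-\lceil n/m\rceil$. A vertex of small degree will do, but so will a vertex of large degree that lies in many edge-disjoint members, provided we remove those members together with it.

Let $(G,\mathcal T)$ be a triangle system on $n$ vertices and $v$ a vertex with neighborhood $N(v)$ and degree $d(v)$. Let $\bar d(v)=n-1-d(v)$ be the number of its non-neighbors. The \emph{link} $L_v$ is the graph on $N(v)$ in which $yz$ is an edge if and only if $vyz\in\mathcal T$. Two members $vyz$ and $vy'z'$ are edge-disjoint exactly when $yz$ and $y'z'$ are disjoint, so the largest number of edge-disjoint members through $v$ is the matching number of $L_v$, the maximum number of pairwise disjoint edges. We denote it by $\mu(v)$ and define the \emph{load} of $v$ as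
\[
\rho(v)=1+\bar d(v)+\mu(v).
\]
In $(T_m(n),\emptyset)$ the load of a vertex is the size of its part. In a clique block of order $4$ the link is a triangle (plus isolated vertices) and the load is $2$; in one of order $5$ the link is a $K_4$ and the load is $3$.

For a vertex $x$ and a matching $M$ of $L_x$, let $G_M$ be the graph obtained from $G-x$ by deleting the edges of $M$.

\begin{lemma}\label{lem:delete}
Let $x$ be a vertex and $M$ a maximum matching of $L_x$. Then
\[
f(G)\le f(G_M)+n-\rho(x),
\]
with equality if and only if $\nu(G)=\nu(G_M)+\mu(x)$.
\end{lemma}

\begin{proof}
The triangles $xyz$ with $yz\in M$ are $\mu(x)$ pairwise edge-disjoint members, and none of their edges lies in $G_M$. Adding them to a maximum family of edge-disjoint members of $G_M$ gives $\nu(G)\ge\nu(G_M)+\mu(x)$. Since $e(G)=e(G_M)+d(x)+\mu(x)$,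
\[
f(G)=f(G_M)+d(x)-\mu(x)-2\bigl(\nu(G)-\nu(G_M)-\mu(x)\bigr),
\]
and $d(x)-\mu(x)=n-1-\bar d(x)-\mu(x)=n-\rho(x)$.
\end{proof}

Comparing Lemma~\ref{lem:delete} with \eqref{eq:turan}, we need a vertex of load at least $\lceil n/m\rceil$. This is where $(P_m)$ must act, through the following statement, whose proof occupies Section~\ref{sec:random}: if all loads are small, there is a large good set.

\begin{proposition}\label{prop:good}
Every triangle system $(G,\mathcal T)$ has a good set with at least $\sum_{v\in V(G)}1/\rho(v)$ vertices.
\end{proposition}

\begin{corollary}\label{cor:load}
If $(G,\mathcal T)$ has $n\ge1$ vertices and property $(P_m)$, then some vertex $x$ has $\rho(x)\ge\lceil n/m\rceil$.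
\end{corollary}

\begin{proof}
Let $x$ have maximum load. Proposition~\ref{prop:good} and $(P_m)$ give $n/\rho(x)\le\sum_v1/\rho(v)\le m$, and $\rho(x)$ is an integer.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:bound}]
We use induction on $n$; for $n=0$ both sides vanish. For $n\ge1$ take $x$ as in Corollary~\ref{cor:load} and a maximum matching $M$ of $L_x$. The system $G_M$ has $n-1$ vertices and property $(P_m)$, so Lemma~\ref{lem:delete}, the induction hypothesis and \eqref{eq:turan} give
\[
f(G)\le t_m(n-1)+n-\lceil n/m\rceil=t_m(n).\qedhere
\]
\end{proof}

\section{Random orders and matchings in links}\label{sec:random}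

\subsection{The selection rule}

Order the vertices uniformly at random and \emph{select} $v$ if
\begin{enumerate}
\item[(S1)] every non-neighbor of $v$ comes after $v$, and
\item[(S2)] the neighbors of $v$ that come before $v$ form an independent set of $L_v$.
\end{enumerate}
The set $S$ of selected vertices is good: of two non-adjacent vertices the later one violates (S1), and the last vertex of a member violates (S2). So Proposition~\ref{prop:good} follows once each $v$ is selected with probability at least $1/\rho(v)$. If $L_v$ has no edges, then $v$ is selected exactly when it comes first among itself and its $\bar d(v)$ non-neighbors, which has probability $1/\rho(v)$. The claim is that each unit of matching number in the link costs no more than one non-neighbor.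

\subsection{Loads two and three}\label{sub:small}

A vertex of load $1$ is always selected. Let $\rho(v)=2$. If $\bar d(v)=1$, the link has no edges, which is the case just treated. Otherwise $\bar d(v)=0$ and $\mu(v)=1$, and we use the following fact.

\begin{lemma}\label{lem:star}
If a graph has matching number $1$, then either some vertex lies on all its edges, or it has exactly three edges, which form a triangle.
\end{lemma}

\begin{proof}
Any two edges meet. Suppose that no vertex lies on all edges, and let $ab$ be an edge. An edge avoiding $a$ has the form $bc$. An edge avoiding $b$ meets $ab$ and $bc$, so it is $ac$. A single vertex lies on at most two of $ab,bc,ac$, so an edge meeting all three has both ends in $\{a,b,c\}$.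
\end{proof}

If $w$ lies on all edges of $L_v$, then (S2) holds whenever $v$ precedes $w$, which has probability $1/2$; the vertex $w$ acts like a non-neighbor. If the edges of $L_v$ form a triangle $abc$, no single vertex plays this role, but (S2) holds exactly when $v$ is one of the first two of $v,a,b,c$, and this again has probability $2/4=1/2$. So a system in which all loads are at most $2$ has a good set with at least $n/2$ vertices. This proves Corollary~\ref{cor:load} for $2m<n\le3m$ and shows the two mechanisms of the general proof: a vertex that covers edges of the link must come late, and of an odd clique at most one vertex may come early.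

For load $3$ several such conditions must hold at once, and they are not independent events. They become independent once we fix the position of $v$. Generate the order by independent labels $\xi_w$, uniform on $[0,1]$, smaller labels coming first. Given $\xi_v=1-u$, each other vertex comes after $v$ with probability $u$, independently of the others. A specified vertex is late with probability $u$, and at most one of three specified vertices is early with probability $u^3+3(1-u)u^2=u^2(3-2u)$. If $v$ has one non-neighbor and the edges of $L_v$ form a triangle, or no non-neighbor and the edges of $L_v$ form two disjoint triangles, the selection probabilities are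
\[
\int_0^1u\cdot u^2(3-2u)\,du=\frac34-\frac25=\frac7{20},\qquad
\int_0^1u^4(3-2u)^2\,du=\frac95-2+\frac47=\frac{13}{35},
\]
and both exceed $1/3=\int_0^1u^2\,du$. If $\bar d(v)=0$ and the edges of $L_v$ form a $K_5$, then $v$ must be one of the first two of six vertices, and the probability is exactly $1/3$.

For a general link there is an obvious bound: the $2\mu(v)$ ends of a maximum matching meet all edges of $L_v$, so it suffices that $v$ precede them. This gives only $1/(1+\bar d(v)+2\mu(v))$, which does not match Lemma~\ref{lem:delete}. To avoid the loss we need a description of graphs with given matching number in terms of the two mechanisms above.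

\subsection{Independent random subsets}

The required description is the Tutte--Berge formula: the matching number of a graph $L$ equals
\[
\min_{A\subseteq V(L)}\tfrac12\bigl(|V(L)|+|A|-o(L-A)\bigr),
\]
where $o(L-A)$ is the number of components of $L-A$ with an odd number of vertices.

For an integer $b\ge0$ and $u\in[0,1]$ let
\[
g_b(u)=u^{2b+1}+(2b+1)(1-u)u^{2b}=u^{2b}(2b+1-2bu).
\]
This is the probability that at most one of $2b+1$ vertices is chosen when each is chosen independently with probability $1-u$. It is to be compared with $u^b$, the probability that none of $b$ vertices is chosen. The inequality $g_b\ge u^b$ fails for small $u$ when $b\ge1$, but the two functions have the same integral and $g_b$ is the larger one near $u=1$. This is enough, because all other factors in our integrals are nondecreasing.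

\begin{lemma}\label{lem:cross}
Let $b\ge0$. The function $g_b$ is nonnegative and nondecreasing on $[0,1]$, and for every continuous nondecreasing function $h$ on $[0,1]$,
\[
\int_0^1g_b(u)h(u)\,du\ge\int_0^1u^bh(u)\,du .
\]
\end{lemma}

\begin{proof}
For $b=0$ we have $g_0=1=u^0$. Let $b\ge1$. Then $g_b(0)=0$ and $g_b'(u)=2b(2b+1)u^{2b-1}(1-u)\ge0$, which gives the first claim. Write $g_b(u)-u^b=u^b(\psi(u)-1)$ with $\psi(u)=u^b(2b+1-2bu)$. We have
\[
\psi'(u)=bu^{b-1}\bigl((2b+1)-(2b+2)u\bigr),
\]
so $\psi$ increases strictly on $[0,u_1]$ and decreases strictly on $[u_1,1]$, where $u_1=\frac{2b+1}{2b+2}$. As $\psi(1)=1$, we have $\psi\ge1$ on $[u_1,1]$ and $\psi(u_1)>1$; as $\psi(0)=0$, there is $u_0\in(0,u_1)$ with $\psi(u_0)=1$. Hence $g_b-u^b\le0$ on $[0,u_0]$ and $g_b-u^b\ge0$ on $[u_0,1]$, so $g_b(u)-u^b$ and $h(u)-h(u_0)$ have a nonnegative product for every $u$. Moreover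
\[
\int_0^1\bigl(g_b(u)-u^b\bigr)du=1-\frac{2b}{2b+2}-\frac1{b+1}=0 .
\]
Therefore $\int_0^1(g_b-u^b)h\,du=\int_0^1(g_b-u^b)(h-h(u_0))\,du\ge0$.
\end{proof}

\begin{lemma}\label{lem:indep}
Let $L$ be a graph with matching number $\mu$. For $u\in[0,1]$ let $I_L(u)$ be the probability that a random subset of $V(L)$, containing each vertex independently with probability $1-u$, is independent in $L$. Then for every integer $s\ge0$,
\[
\int_0^1u^sI_L(u)\,du\ge\frac1{1+s+\mu}.
\]
\end{lemma}

\begin{proof}
Let $A$ attain the minimum in the Tutte--Berge formula, let $a=|A|$, let $C_1,\dots,C_q$ be the components of $L-A$, and put $b_i=\lfloor|C_i|/2\rfloor$. Then $|V(L)|=a+2\sum_ib_i+o(L-A)$, and the formula becomes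
\[
\mu=a+b_1+\dots+b_q .
\]
Every edge of $L$ meets $A$ or lies inside some $C_i$. So the random set is independent if it contains no vertex of $A$ and at most one vertex of each $C_i$. These events concern disjoint vertex sets and are independent. The first has probability $u^a$. Since $|C_i|\le2b_i+1$, the event for $C_i$ has probability at least $g_{b_i}(u)$: for $|C_i|=2b_i$, add a dummy vertex, which can only make the event less likely. Thus $I_L(u)\ge u^a\prod_ig_{b_i}(u)$.

For $0\le j\le q$ let $J_j=\int_0^1u^{s+a+b_1+\dots+b_j}\prod_{i>j}g_{b_i}(u)\,du$. The function $h=u^{s+a+b_1+\dots+b_{j-1}}\prod_{i>j}g_{b_i}$ is a product of nonnegative nondecreasing functions, hence nondecreasing, and Lemma~\ref{lem:cross} with $b=b_j$ gives $J_{j-1}\ge J_j$ for $1\le j\le q$. Hence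
\[
\int_0^1u^sI_L(u)\,du\ge J_0\ge J_q=\int_0^1u^{s+\mu}\,du=\frac1{1+s+\mu}.\qedhere
\]
\end{proof}

Equality holds for $s=0$ and $L=K_{2\mu+1}$, where $I_L=g_\mu$.

\begin{proof}[Proof of Proposition~\ref{prop:good}]
Order the vertices by independent uniform labels $\xi_w\in[0,1]$, which are distinct with probability one, and let $S$ be the good set defined by (S1) and (S2). Given $\xi_v=1-u$, condition (S1) has probability $u^{\bar d(v)}$. The neighbors of $v$ that precede $v$ form a random subset of $V(L_v)$ as in Lemma~\ref{lem:indep}, independent of the labels of the non-neighbors. Since $u$ is uniform on $[0,1]$,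
\[
\Pr(v\in S)=\int_0^1u^{\bar d(v)}I_{L_v}(u)\,du\ge\frac1{1+\bar d(v)+\mu(v)}=\frac1{\rho(v)} .
\]
So the expectation of $|S|$ is at least $\sum_v1/\rho(v)$, and some outcome has $|S|$ at least as large as its expectation.
\end{proof}

\section{The cases of equality}\label{sec:equality}

In this section $m\ge2$, and block form means $m$-block form.

\subsection{Properties of block form}

A \emph{transversal} of a system in block form is a set consisting of one vertex from each independent block and two vertices from each clique block.

\begin{lemma}\label{lem:block}
Let $(G,\mathcal T)$ be a system in block form on $n$ vertices.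
\begin{enumerate}
\item[(a)] Every transversal is a good set with $m$ vertices, and $(P_m)$ holds.
\item[(b)] $f(G)=t_m(n)$.
\item[(c)] If $u,v,w$ are distinct vertices and $uv,vw$ are non-edges, then $uw$ is a non-edge.
\item[(d)] A vertex that has a non-neighbor lies in no member.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) An independent block is one cell and a clique block consists of two cells, so a transversal has $m$ vertices. It is a clique by (B1) and (B2) and contains no member by (B3). Conversely, a good set has at most one vertex in each independent block and at most two in each clique block, hence at most $m$ vertices.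

(b) By (B3), $\nu(G)$ is the sum of the maximum numbers of edge-disjoint triangles in the clique blocks. This number is $1$ for $K_4$, where any two triangles share an edge. It is $2$ for $K_5$: two triangles with exactly one common vertex are edge-disjoint, and three are impossible, as noted in Section~\ref{sec:intro}. So a clique block contributes $6-2=2\cdot2$ or $10-4=2\cdot3$ to $f(G)$, the number of pairs between its two cells. Thus $f(G)$ is the number of edges of the complete $m$-partite graph whose parts are the cells, which is $T_m(n)$ by (B4).

(c), (d) Two distinct vertices are non-adjacent exactly when they lie in the same independent block.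
\end{proof}

Part (b) is the ``if'' direction of Theorem~\ref{thm:equality}. The last sentence of the theorem follows from the equivalence. A clique block has a cell of size $2$, while for $n\ge3m$ all cells have size at least $3$; so there is no clique block. For $n=3m-1$, one clique block of order $5$ together with $m-2$ independent blocks of size $3$ has cells of sizes $2,3,\dots,3$; this system has block form, satisfies $(P_m)$ by (a), and is not $(T_m(n),\emptyset)$. It remains to prove the ``only if'' direction.

\subsection{The inductive setting}

Let $(G,\mathcal T)$ have $n\ge m$ vertices, property $(P_m)$ and $f(G)=t_m(n)$. We show by induction on $n$ that it has block form. If $n=m$, then $\binom n2=f(G)=e(G)-2\nu(G)$ forces $G=K_n$ and $\mathcal T=\emptyset$, which is block form with $m$ independent blocks of size $1$.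

Let $n>m$ and $c=\lceil n/m\rceil\ge2$. Take $x$ with $\rho(x)\ge c$ by Corollary~\ref{cor:load} and write $\mu=\mu(x)$. For every maximum matching $M$ of $L_x$, Lemma~\ref{lem:delete}, Theorem~\ref{thm:bound} and \eqref{eq:turan} give
\[
t_m(n)=f(G)\le f(G_M)+n-\rho(x)\le t_m(n-1)+n-c=t_m(n).
\]
Equality holds throughout. Hence $\rho(x)=c$, that is,
\begin{equation}\label{eq:load}
\bar d(x)=c-1-\mu,\qquad 0\le\mu\le c-1,
\end{equation}
and for \emph{every} maximum matching $M$ of $L_x$ we have $f(G_M)=t_m(n-1)$ and
\begin{equation}\label{eq:tight}
\nu(G)=\nu(G_M)+\mu .
\end{equation}
By the induction hypothesis every such $G_M$ has block form. Writing $n=(c-1)m+r$ with $1\le r\le m$, we see that $\lfloor (n-1)/m\rfloor=c-1$, so the cells of $G_M$ have sizes $c-1$ or $c$. Clique blocks, which have a cell of size $2$, can occur only if $c\in\{2,3\}$.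

The task is to put $x$ and the edges of $M$ back. We shall find that this is possible in exactly three ways, one for each type of block: $x$ joins an independent block, or it completes a clique block of order $4$, or one of order $5$.

Fix a maximum matching $M$ of $L_x$ with vertex set $V(M)$. From now on, blocks, cells and transversals are those of $G_M$. The edges of $M$ are non-edges of $G_M$, so each of them lies inside an independent block, and $V(M)$ avoids the clique blocks. A transversal is good in $G$ as well, since it is a clique of $G_M$ and a member inside it would have all its edges in $G_M$. A member of $\mathcal T$ contains $x$, or contains an edge of $M$, or is a member of $G_M$ and so lies in a clique block. The first two of the following three facts come from $(P_m)$, the third from \eqref{eq:tight}.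

\begin{lemma}\label{lem:tools}
\begin{enumerate}
\item[(a)] Every transversal contained in $N(x)$ contains an edge of $L_x$.
\item[(b)] Let $yz\in M$, let $P$ be the block containing $y$ and $z$, and let $U$ be a transversal with its vertex in $P$ removed. Then $yzt\in\mathcal T$ for some $t\in U$.
\item[(c)] There are no $\mu+1$ pairwise edge-disjoint members of $\mathcal T$ all of whose edges have an end in $V(M)\cup\{x\}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $T\subseteq N(x)$ is a transversal, then $T\cup\{x\}$ is a clique of order $m+1$, so it contains a member. As $T$ is good, the member is $xyz$ with $y,z\in T$.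

(b) The sets $U\cup\{y\}$ and $U\cup\{z\}$ are transversals and $yz\in E(G)$, so $U\cup\{y,z\}$ is a clique of $G$ of order $m+1$. It contains a member, which contains both $y$ and $z$ because the two transversals are good.

(c) The members of $G_M$ use only edges inside clique blocks, and these have no end in $V(M)\cup\{x\}$. So such $\mu+1$ members could be added to a maximum family of edge-disjoint members of $G_M$, giving $\nu(G)\ge\nu(G_M)+\mu+1$, contrary to \eqref{eq:tight}.
\end{proof}

\subsection{The case $\mu=0$: an independent block grows}

Here $M=\emptyset$, $G_M=G-x$, no member contains $x$, and $x$ has $c-1$ non-neighbors. If clique blocks exist, then $c-1\le2$, so each clique block contains two neighbors of $x$. If each independent block also contained a neighbor of $x$, there would be a transversal inside $N(x)$, and Lemma~\ref{lem:tools}(a) would give an edge of $L_x$. So some independent block $P$ consists of non-neighbors of $x$, and $|P|\ge c-1$ shows that $P$ is the set of all non-neighbors of $x$. Replacing $P$ by $P\cup\{x\}$ gives a partition of $V(G)$ that satisfies (B1)--(B3) and has $m$ cells of sizes in $\{c-1,c\}$. So $G$ has block form.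

\subsection{The case $\mu\ge1$, $c=2$: a clique block of order four}

By \eqref{eq:load}, $\mu=1$ and $\bar d(x)=0$, so every transversal contains an edge of $L_x$. Let $M=\{yz\}$. Cells have size at most $2$, so $P=\{y,z\}$ is an independent block. We apply Lemma~\ref{lem:star} to $L_x$. If a vertex lies on all edges of $L_x$, it is an end of $yz$, say $y$, and a transversal that takes $z$ from $P$ contains no edge of $L_x$. This is impossible, so the edges of $L_x$ form a triangle $yzw$.

A transversal contains exactly one of $y,z$, so it must contain $w$ in order to contain an edge of $L_x$. In an independent block of size $2$ or a clique block, $w$ could be avoided. Hence $\{w\}$ is a block.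

If $yzt\in\mathcal T$ with $t\notin\{x,w\}$, then $yzt$ and $xyw$ are members with the disjoint edge sets $\{yz,yt,zt\}$ and $\{xy,xw,yw\}$, and each of these edges has an end in $\{x,y,z\}$, contrary to Lemma~\ref{lem:tools}(c). So the third vertex of a member containing $yz$ is $x$ or $w$, and Lemma~\ref{lem:tools}(b) gives $yzw\in\mathcal T$. Thus $K=\{x,y,z,w\}$ is a clique all four of whose triangles are members, its vertices are adjacent to all vertices outside $K$, and every member that contains $x$ or $yz$ lies in $K$. Replacing the blocks $\{y,z\}$ and $\{w\}$ by the clique block $K$ turns two cells of sizes $2,1$ into two cells of sizes $2,2$. So $G$ has block form.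

\subsection{The case $\mu\ge1$, $c\ge3$: the shape of the link}

Now all independent blocks have at least $c-1\ge2$ vertices. This makes the structure rigid enough to exploit the fact that $G_{M'}$ has block form for \emph{every} maximum matching $M'$: exchanging one edge of $M$ cannot lead from one block form to another.

\medskip\noindent\emph{Step 1: every edge of $L_x$ has both ends in $V(M)$.}
Suppose that an edge of $L_x$ has an end $w\notin V(M)$. As $M$ is maximum, the other end $y$ lies in $V(M)$; let $yz\in M$ and let $P$ be the block containing $y,z$. The edge $yw$ of $G-x$ is not in $M$, so it is an edge of $G_M$ and $w\notin P$. The matching $M'=(M\setminus\{yz\})\cup\{yw\}$ is maximum, and $G_{M'}$ arises from $G_M$ by adding $yz$ and deleting $yw$. If $w$ lies in an independent block of $G_M$, let $w'\ne w$ be another vertex of that block. In $G_{M'}$ the pairs $w'w$ and $wy$ are non-edges and $w'y$ is an edge, contrary to Lemma~\ref{lem:block}(c). If $w$ lies in a clique block $B$ of $G_M$, then the triangles of $B$ survive in $G_{M'}$ because $y\notin B$, so in $G_{M'}$ the vertex $w$ lies in a member and has the non-neighbor $y$, contrary to Lemma~\ref{lem:block}(d). (For $c=2$ the vertex $w'$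 need not exist, and this is exactly how the clique of order $4$ arose.)

\medskip\noindent\emph{Step 2: $\mu=c-1$, $\bar d(x)=0$, and there are independent blocks $P\ne Q$ of size $c-1$ with $V(M)=P\cup Q$ such that $pq\in E(L_x)$ for all $p\in P$, $q\in Q$.}
By Step~1, a transversal inside $N(x)$ needs two vertices in $V(M)$, so we choose one that avoids $V(M)$ wherever possible. By \eqref{eq:load}, $\bar d(x)\le c-2$, so every independent block contains a neighbor of $x$; if clique blocks exist, then $c=3$ and $\bar d(x)\le1$, so each of them contains two neighbors of $x$. Call an independent block \emph{covered} if all its vertices in $N(x)$ lie in $V(M)$. Let $T\subseteq N(x)$ be a transversal whose vertex in each uncovered independent block lies outside $V(M)$; its vertices in covered blocks are arbitrary neighbors of $x$. By Lemma~\ref{lem:tools}(a) and Step~1, $T$ contains an edge of $L_x$ with both ends in $V(M)$, and these ends lie in two distinct covered blocks $P$ and $Q$. Each vertex of $P\cup Q$ lies in $V(M)$ or is a non-neighbor of $x$, so by \eqref{eq:load}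
\[
2(c-1)\le|P|+|Q|\le2\mu+\bar d(x)=c-1+\mu\le2(c-1).
\]
Equality gives $\mu=c-1$, $\bar d(x)=0$ and $|P|=|Q|=c-1$. Then $P\cup Q\subseteq V(M)$, and both sets have $2(c-1)$ elements. No other block meets $V(M)$, so the edge of $L_x$ in $T$ joins the vertices of $T$ in $P$ and in $Q$, and these may be chosen arbitrarily.

\medskip\noindent\emph{Step 3: $c\ge4$ is impossible.}
Take an edge $yz\in M$; it lies inside $P$ or $Q$, say inside $P$. Since $|P|=c-1\ge3$, there is $v\in P\setminus\{y,z\}$. The pairs $vy$ and $vz$ are non-edges of $G_M$ and do not belong to the matching $M$, which contains $yz$; so they are non-edges of $G$. By Step~2, $L_x$ has a matching $M'$ of $c-1=\mu$ edges between $P$ and $Q$. It is maximum and does not contain $yz$. In $G_{M'}$ the pairs $yv$ and $vz$ are non-edges and $yz$ is an edge, contrary to Lemma~\ref{lem:block}(c).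

\medskip\noindent\emph{Step 4: for $c=3$ a clique block of order five arises.}
Here $\mu=2$ and $|P|=|Q|=2$. The edges of $M$ lie inside blocks and cover $P\cup Q$, so $P=\{y_1,z_1\}$, $Q=\{y_2,z_2\}$ and $M=\{y_1z_1,y_2z_2\}$. By Steps~1 and~2 the edges of $L_x$ are exactly the six pairs in $V(M)$. Let $K=V(M)\cup\{x\}$, a clique of $G$ of order $5$.

Suppose that $y_1z_1t\in\mathcal T$ with $t\notin K$. The members $y_1z_1t$, $xy_1y_2$, $xz_1z_2$ have the pairwise disjoint edge sets
\[
\{y_1z_1,\,y_1t,\,z_1t\},\qquad\{xy_1,\,xy_2,\,y_1y_2\},\qquad\{xz_1,\,xz_2,\,z_1z_2\},
\]
and each of these edges has an end in $K$, contrary to Lemma~\ref{lem:tools}(c). So every member containing $y_1z_1$ lies in $K$. Apply Lemma~\ref{lem:tools}(b) to $y_1z_1$ and a set $U$ that takes $y_2$ from $Q$. Then $U\cap K=\{y_2\}$, so $y_1z_1y_2\in\mathcal T$; taking $z_2$ instead gives $y_1z_1z_2\in\mathcal T$. Exchanging the roles of $P$ and $Q$, every member containing $y_2z_2$ lies in $K$, and $y_2z_2y_1,\,y_2z_2z_1\in\mathcal T$. These are the four triangles on $V(M)$; with the six triangles through $x$, all ten triangles of $K$ are members. The vertices of $K$ are adjacent to all vertices outside $K$, and every member that contains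 $x$ or an edge of $M$ lies in $K$. Replacing the blocks $P$ and $Q$ by the clique block $K$ turns two cells of sizes $2,2$ into two cells of sizes $2,3$, and all cell sizes remain in $\{2,3\}$. So $G$ has block form.

\medskip
The cases $\mu=0$, $(\mu\ge1,\ c=2)$ and $(\mu\ge1,\ c\ge3)$ are exhaustive, which completes the induction and the proof of Theorem~\ref{thm:equality}.

\section{Extremal graphs for colorings}\label{sec:colorings}

\begin{proof}[Proof of Theorem~\ref{thm:unique}]
Note that $m\ge2$, since $R_k(3)\ge3$. Let $G$ be an extremal graph on $n$ vertices. By the definition of $\phi_k$, it has a $k$-edge-coloring whose set $\mathcal T$ of monochromatic triangles satisfies $f(G,\mathcal T)=t_m(n)$, and $(P_m)$ holds. If $n<m$, then $\binom n2=t_m(n)\le e(G)$, so $G=K_n=T_m(n)$. If $n\ge m$, then $(G,\mathcal T)$ has $m$-block form by Theorem~\ref{thm:equality}.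

(1) For $n\ge3m$, Theorem~\ref{thm:equality} gives $G=T_m(n)$.

(2) Suppose that $G\ne T_m(n)$. Then $n\ge m$ and the block form has a clique block $B$. Take four vertices of $B$, two vertices of each other clique block and one vertex of each independent block. This is a transversal with two more vertices of $B$, hence a clique of order $m+2$, and by (B3) its monochromatic triangles are exactly the four triangles on the chosen vertices of $B$. Any two of these share an edge, so they all have the same color and the $K_4$ is monochromatic. Conversely, let such a coloring of $K_{m+2}$ be given. Then $\nu=1$, and the minimum number of parts is $\binom{m+2}2-2$. Since $m\ge2$, the graph $T_m(m+2)$ has two parts of size $2$ and $m-2$ parts of size $1$, so $t_m(m+2)=\binom{m+2}2-2$. Thus $\phi_k(K_{m+2},K_3)\ge t_m(m+2)$, equality holds by Theorem~\ref{thm:value}, and $K_{m+2}\ne T_m(m+2)$ is extremal.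

(3) Let $k\ge2$ and suppose that such a coloring of $K_{m+2}$ exists. Let $Q$ be the vertex set of the monochromatic $K_4$, call its color red, and let $W$ be the set of the other $m-2$ vertices. Put $D=R_{k-1}(3)-1$. We count the non-red edges between $Q$ and $W$. A vertex of $W$ with two red edges to $Q$ would lie in a red triangle not contained in $Q$. So each vertex of $W$ has at least three non-red edges to $Q$, and the count is at least $3(m-2)$. On the other hand, fix $q\in Q$ and a color $\chi$ other than red, and let $Y$ be the set of vertices of $W$ joined to $q$ in color $\chi$. An edge of color $\chi$ inside $Y$ would form with $q$ a monochromatic triangle not contained in $Q$. So $Y$ spans a complete graph colored with $k-1$ colors and without monochromatic triangles, and $|Y|\le D$. The count is therefore at most $4(k-1)D$, and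
\begin{equation}\label{eq:count}
3(m-2)\le4(k-1)D .
\end{equation}
For $k=2$ we have $m=5$ and $D=2$, and \eqref{eq:count} reads $9\le8$. For $k=3$ we have $m=16$ and $D=5$, and it reads $42\le40$. Both are false, and the uniqueness statement follows from (2).
\end{proof}

\begin{remark}
For $k=1$ we have $m=2$, and $K_4$ itself is a coloring as in part~(2). The extremal graph $K_5$ has $5=3m-1$ vertices, so the range $n\ge3m$ in part~(1) cannot be enlarged uniformly in $k$.
\end{remark}

\begin{remark}
The proof of part~(2) shows that an extremal graph other than $T_m(n)$ contains $K_{m+2}$, so by part~(1) such graphs can exist only for $m+2\le n\le3m-1$. For $k\ge4$ we do not decide whether they exist; part~(2) reduces uniqueness for all $n$ to the existence of one kind of coloring of $K_{R_k(3)+1}$. The count in part~(3) does not settle this. In a $k$-edge-coloring of $K_m$ without monochromatic triangles a vertex has at most $D$ neighbors in each color, by the argument used for $Y$, so $m-1\le kD$. Hence $3(m-2)<3kD\le4(k-1)D$ for $k\ge4$, and \eqref{eq:count} holds.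
\end{remark}

\begin{thebibliography}{9}

\bibitem{CIM}
\emph{CIM Series in Mathematical Sciences 1},
doi:10.1007/978-3-319-16118-1,
\texttt{https://springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak 978-3-319-16118-1.pdf}.

\end{thebibliography}
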